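# Two Lust-Piquard sets whose union is not a Lust-Piquard set

## 1. A set of measure at most 1/7 that no finite average can shrink

Let $D=\{\pm1\}^{\mathbb N}$, a compact group under coordinatewise multiplication, with normalized Haar measure $m$ (fair coin tossing). Cut the coordinates into consecutive blocks, the $l$-th block having length $3l$, and write $e_l(x)\in E_l=\{\pm1\}^{3l}$ for the $l$-th block of $x$. Put
$$U=\{x\in D:\ e_l(x)=1 \text{ for at least one } l\ge1\},$$
where $1$ is the identity $(1,\dots,1)$ of $E_l$. Since $m(e_l=1)=8^{-l}$, we have $m(U)\le\sum_l8^{-l}=\frac17$.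

Now average $1_U$ over finitely many translates. Let $a_1,\dots,a_n\in D$, let $\alpha_i\ge0$ with $\sum\alpha_i=1$, and look at
$$\sum_{i\le n}\alpha_i1_U(xa_i^{-1}).$$
The point $xa_i^{-1}$ lies in $U$ as soon as $e_l(x)=e_l(a_i)$ for one $l$. So reserve block $i$ for the $i$-th translate: if $e_i(x)=e_i(a_i)$ for $i=1,\dots,n$, then all the points $xa_1^{-1},\dots,xa_n^{-1}$ lie in $U$. These $x$ form a cylinder of measure $8^{-(1+2+\dots+n)}>0$, and on it the average equals $1$. The integral of $1_U$ is at most $\frac17$, but no finite average of translates has essential supremum below $1$. Lemma 1 below turns this into a translation-invariant mean that gives $1_U$ the value $1$.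

Which frequencies does $1_U$ use? We have $1_{\{e_l=1\}}=8^{-l}\sum_{\psi\in\widehat{E_l}}\psi(e_l)$ and $1_U=1-\prod_l(1-1_{\{e_l=1\}})$. The coefficient of $1_U$ at a character $\prod_{l\in T}\psi_l(e_l)$, with $T$ finite and nonempty and all $\psi_l\ne1$, is
$$-\prod_{l\in T}(-8^{-l})\prod_{l\notin T}(1-8^{-l})\neq0 .$$
So $1_U$ uses every frequency. Can a bounded function with few frequencies also have a mean other than its integral? The sets of frequencies that exclude this, even after multiplication by continuous functions, are the Lust-Piquard sets. This talk is about what happens when two of them are put together.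

## 2. Invariant means and LP sets

Let $G$ be an infinite compact abelian group, written additively, with normalized Haar measure $m$ and discrete dual $\Gamma=\widehat G$. The case of main interest is $G=\mathbb T$, $\Gamma=\mathbb Z$. For $f\in L^1(G)$ put $\widehat f(\gamma)=\int_Gf\overline\gamma\,dm$. For $\Lambda\subset\Gamma$ let $L^\infty_\Lambda(G)$ be the space of $f\in L^\infty(G)$ whose Fourier coefficients vanish outside $\Lambda$. Put $f_x(t)=f(t-x)$.

**Definition (invariant mean).** An invariant mean on $L^\infty(G)$ is a positive linear functional $M$ with $M(1)=1$ and $M(f_x)=M(f)$ for all $f\in L^\infty(G)$, $x\in G$. A function $f$ has a unique invariant mean if $M(f)=\int f\,dm$ for every invariant mean $M$.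

The Haar integral is an invariant mean; since $G$ is infinite there are others (Rudin). An invariant mean is real on real functions, and $|M(f)|\le\|f\|_\infty$: choose $\phi$ with $|M(f)|=\operatorname{Re}M(e^{-i\phi}f)=M(\operatorname{Re}(e^{-i\phi}f))$ and use positivity. If $\gamma\ne1$ is a character, then $\gamma_x=\overline{\gamma(x)}\gamma$ forces $M(\gamma)=\overline{\gamma(x)}M(\gamma)$ for all $x$, so $M(\gamma)=0$. Hence $M(P)=\int P$ for trigonometric polynomials and, by uniform approximation, for all continuous functions: *continuous functions have a unique invariant mean.*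

For a finitely supported probability measure $A=\sum\alpha_i\delta_{x_i}$ put $f*A=\sum\alpha_if_{x_i}$. Then $M(f*A)=M(f)$ and $\|f*A\|_\infty\le\|f\|_\infty$. On multiplicatively written groups, translation by $a$ is $f(xa^{-1})$.

**Definition (LP set).** $\Lambda\subset\Gamma$ is a Lust-Piquard set (LP set) if $fg$ has a unique invariant mean for every $g\in C(G)$ and every $f\in L^\infty_\Lambda(G)$.

**Lemma 1.** (a) $\Lambda$ is LP if and only if $M(f\overline\gamma)=\widehat f(\gamma)$ for all $f\in L^\infty_\Lambda(G)$, all $\gamma\in\Gamma$ and all invariant means $M$.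

(b) If $f\in L^\infty(G)$ is real and $\operatorname{ess\,sup}(f*A)\ge c$ for every finitely supported probability measure $A$, then some invariant mean has $M(f)\ge c$.

*Proof.* (a) If $\Lambda$ is LP, take $g=\overline\gamma$. Conversely, the condition gives $M(fg)=\int fg$ for trigonometric polynomials $g$. These are dense in $C(G)$, and both sides are bounded by $\|f\|_\infty\|g\|_\infty$.

(b) Let $N$ be the real span of all $h-h_x$ with $h\in L^\infty_{\mathbb R}(G)$, $x\in G$, and let $u=\sum_k(h_k-(h_k)_{x_k})\in N$ (a finite sum; scalars are absorbed in $h_k$). Let $A_T$ be the convolution over $k$ of the measures $\frac1T\sum_{j<T}\delta_{jx_k}$. The $k$-th factor turns $h_k-(h_k)_{x_k}$ into $\frac1T(h_k-(h_k)_{Tx_k})$, and the other factors do not increase norms, so $\|u*A_T\|_\infty\le\frac2T\sum_k\|h_k\|_\infty$. An average of translates has no larger essential supremum, so for real $g$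
$$\operatorname{ess\,sup}(g+u)\ \ge\ \operatorname{ess\,sup}\big((g+u)*A_T\big)\ \ge\ \operatorname{ess\,sup}(g*A_T)-\tfrac2T\sum_k\|h_k\|_\infty. \tag{1}$$
Define $Q(g)=\inf_{u\in N}\operatorname{ess\,sup}(g+u)$. By (1), with $T\to\infty$, $Q(g)\ge-\|g\|_\infty$, so $Q$ is finite; also $Q(0)=0$ (take $u=0$ for $\le$) and $Q(f)\ge c$. Since $N$ is a subspace, $Q$ is positively homogeneous and subadditive. By Hahn–Banach there is a linear $M\le Q$ on $L^\infty_{\mathbb R}(G)$ with $M(f)=Q(f)\ge c$. Since $M(g)\le Q(g)\le\operatorname{ess\,sup}g$, $M$ is positive, and $M(1)\le1$, $M(-1)\le-1$ give $M(1)=1$. For $u\in N$ we have $Q(u)\le\operatorname{ess\,sup}(u-u)=0$, hence $M(u)\le0$; the same for $-u$ gives $M=0$ on $N$, which is invariance. Extend $M$ complex-linearly. $\square$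

By (b) and Section 1, some invariant mean on $L^\infty(D)$ has $M(1_U)=1\ne m(U)$. So $\widehat D$ is not LP.

**Cases done by hand.** A finite set is LP, since $fg$ is then continuous. A subset of an LP set is LP. If $\Lambda$ is LP and $\Phi$ is finite, then $\Lambda\cup\Phi$ is LP: subtract from $f\in L^\infty_{\Lambda\cup\Phi}$ the trigonometric polynomial $\sum_{\gamma\in\Phi\setminus\Lambda}\widehat f(\gamma)\gamma$; what remains lies in $L^\infty_\Lambda$.

An infinite LP set: in $\widehat D$ take the coordinate characters $r_1,r_2,\dots$. If $f\in L^\infty(D)$ has spectrum in $\{r_j\}$, integrating out all coordinates after the $n$-th gives $\|\sum_{j\le n}c_jr_j\|_\infty\le\|f\|_\infty$ with $c_j=\widehat f(r_j)$. Choosing the signs $r_j$ freely, $\sum_{j\le n}|\operatorname{Re}c_j|\le\|f\|_\infty$, and likewise for imaginary parts. So $\sum|c_j|\le2\|f\|_\infty$, the function $f$ agrees a.e. with a continuous one, and all $fg$ are continuous.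

A union that works: on $\mathbb T=\mathbb R/\mathbb Z$, let $\Lambda_1$ be an LP set of even integers and $\Lambda_2$ an LP set of odd integers. Translation by $\frac12$ multiplies $\widehat f(n)$ by $(-1)^n$, so $f=\frac12(f+f_{1/2})+\frac12(f-f_{1/2})$ splits $f\in L^\infty_{\Lambda_1\cup\Lambda_2}$ into *bounded* functions with spectra in $\Lambda_1$ and $\Lambda_2$, and $\Lambda_1\cup\Lambda_2$ is LP.

So we ask: is the union of two LP sets always LP? The question is stated as unknown in "Invariant means and thin sets in harmonic analysis. Applications with prime numbers." The answer is no, on every $G$.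

**Theorem.** Let $G$ be an infinite compact abelian group with dual $\Gamma$. There are disjoint LP sets $\Lambda_1,\Lambda_2\subset\Gamma$, a function $F\in L^\infty_{\Lambda_1\cup\Lambda_2}(G)$ with $\|F\|_\infty\le1$ and $\int F\,dm=0$, and an invariant mean $M$ with $\operatorname{Re}M(F)\ge\frac15$. Hence $\Lambda_1\cup\Lambda_2$ is not LP.

## 3. Unbounded splittings, and characters that are easy to kill a few at a time

A sensible first attempt at a positive answer is to copy the even/odd case: split $f\in L^\infty_{\Lambda_1\cup\Lambda_2}$ as $f_1+f_2$ with $f_i\in L^\infty_{\Lambda_i}$. If this is always possible the union is LP. It stops working because the part $f_1$ of a bounded function need not be bounded.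

**Four points.** Let $Y=\{\pm1\}^2$, with characters $1,y_1,y_2,y_1y_2$. Put $B^1=\{1,y_1,y_2\}$, $B^2=\{y_1y_2\}$ and $h=1+y_1+y_2-y_1y_2$, so that $v\mapsto\frac12(v+v*h)$ is the projection onto spectrum $B^1$. The values of $h$ at $(1,1),(1,-1),(-1,1),(-1,-1)$ are $2,2,2,-2$. The point mass $w=1_{\{1\}}$ has average $\frac14$ of all characters, and its $B^1$-part $w^1=\frac14(1+y_1+y_2)$ has the values $\frac34,\frac14,\frac14,-\frac14$. Consider
$$c(y,\epsilon)=\sum_{\eta\in Y}w(y\eta^{-1})\,\epsilon_\eta\qquad(y\in Y,\ \epsilon\in\{\pm1\}^Y),$$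
a function with values $\pm1$. Its $B^1$-part in $y$ is $\sum_\eta w^1(y\eta^{-1})\epsilon_\eta$, with sup norm $\sum_\eta|w^1(\eta)|=\frac32$.

**$L$ points.** Take $Y=\{\pm1\}^b$, $L=2^b$, and signs $\theta_\beta$ such that $h=\sum_{\beta\in\widehat Y}\theta_\beta\beta$ has $\|h\|_\infty\le\kappa$, where $\kappa$ is of order $\sqrt{L\log L}$ (Section 5 proves that such signs exist). Now $w^1=\frac12(w+h/L)$, and the sup norm of the $B^1$-part of $c$ is $\sum_\eta|w^1(\eta)|\ge\frac12\big(\int|h|-1\big)$. Since $L=\int|h|^2\le\kappa\int|h|$, this is at least $\frac12(L/\kappa-1)$, which is unbounded in $L$. Bounded splitting fails.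

The same $h$ says something good about one color. If $v$ has spectrum in $B^1$ then $v=v*h$, so
$$\|v\|_\infty\le\kappa\int|v| .$$
A function of one color cannot concentrate at a point: a peak of height $1$ costs $\int|v|\ge1/\kappa$. With both colors, $w$ has height $1$ and $\int w=1/L$, which is much smaller.

**Turning concentration into resistance to averaging.** Put a factor $\gamma_\eta(s)$ in front of the $\eta$-th term, where the $\gamma_\eta$ are characters of $\{\pm1\}^m$. Averaging over translates of $s$ by $1$ and by $d$ multiplies the $\eta$-th term by $\frac12(1+\gamma_\eta(d))$ and kills it if $\gamma_\eta(d)=-1$. Consider sums $\sum_\eta\gamma_\eta(s)v_\eta(y)$, normalized by $\sum_\eta|v_\eta(y)|\le1$ for all $y$.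

In one color, $\sum_\eta\max_y|v_\eta(y)|\le\kappa\int\sum_\eta|v_\eta|\le\kappa$, so at most $\kappa/\varepsilon$ indices $\eta$ ever have $|v_\eta(y)|\ge\varepsilon$. If any $L^{3/5}$ of the $\gamma_\eta$ are independent, a single $d$ kills all these heavy indices. The rest is a sum of many small pieces at every $y$, and random translates should shrink it.

In two colors, with $v_\eta(y)=w(y\eta^{-1})$, every index is heavy somewhere. If the $\gamma_\eta$ are such that for any $r$ points $s_1,\dots,s_r$ some $\gamma_\eta$ is close to $1$ at all of them, then no $r$ translates can remove the function near $y=\eta$.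

So we want $L$ characters, any $L^{3/5}$ of them independent, but such that $r$ points never move all of them. Random ones on $\{\pm1\}^m$ with $m\approx L^{2/3}$ will do. Independence of $L^{3/5}$ vectors needs $m$ well above $L^{3/5}\log L$. Resistance comes from a union bound over the $2^{mr}$ choices of $(s_i)$ against a failure probability $e^{-cL}$, and so needs $m$ well below $L$.

Two more ingredients make this a proof. Extra variables $z_\eta$ will decouple the indices, so that a sup norm bound yields $\sum_\eta|v_\eta(y)|\le$ const. Blocks with $r=1,2,\dots$ are glued by the device of Section 1, so that any finite number of translates is eventually handled.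

## 4. Subgroups of $\Gamma$ and sampling in a product

The construction lives on $\mathbb K^{\mathbb N}$, where $\mathbb K$ is a circle or a group of roots of unity. This section brings it to $G$. For $G=D$ there is nothing to transport, and one may first read the later sections with $G=D$. For $G=\mathbb T$ only the first example below is needed, and Lemmas 2 and 3 can be skipped.

**Lemma 2.** Let $\Gamma_0\le\Gamma$ be an infinite subgroup, $H=\Gamma_0^\perp$, $G_0=G/H=\widehat{\Gamma_0}$, $\pi:G\to G_0$ the quotient map, $\Lambda\subset\Gamma_0$. (i) If $\Lambda$ is LP in $\Gamma_0$, it is LP in $\Gamma$. (ii) If $F_0\in L^\infty_\Lambda(G_0)$ and $M_0$ is an invariant mean on $L^\infty(G_0)$, there is an invariant mean $M$ on $L^\infty(G)$ with $M(F_0\circ\pi)=M_0(F_0)$.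

*Proof.* The map $\pi$ sends Haar measure to Haar measure, so $\phi\mapsto\phi\circ\pi$ is an isometry $L^1(G_0)\to L^1(G)$. Let $\mathcal E:L^\infty(G)\to L^\infty(G_0)$ be its adjoint:
$$\int_{G_0}(\mathcal Ef)\,\phi\,dm_{G_0}=\int_Gf\,(\phi\circ\pi)\,dm .$$
It is positive, $\mathcal E1=1$ and $\mathcal E(h\circ\pi)=h$. Also $\mathcal E(f_x)=(\mathcal Ef)_{\pi(x)}$, because $\int f(t-x)\phi(\pi(t))\,dt=\int f(t)\phi(\pi(t)+\pi(x))\,dt=\int(\mathcal Ef)(s)\phi(s+\pi(x))\,ds$.

If $f\in L^\infty_\Lambda(G)$, then $f=f_0\circ\pi$ with $f_0=\mathcal Ef$. We compare coefficients. At $\gamma=\gamma_0\circ\pi\in\Gamma_0$ both sides have coefficient $\int f\overline\gamma$. If $\gamma\notin\Gamma_0$, there is $x\in H$ with $\gamma(x)\ne1$, because $H^\perp=\Gamma_0$; as $f_0\circ\pi$ is invariant under $x$, its coefficient at $\gamma$ is $0$, and $\widehat f(\gamma)=0$ since $\Lambda\subset\Gamma_0$. In particular $f_0\in L^\infty_\Lambda(G_0)$.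

(i) Let $f=f_0\circ\pi\in L^\infty_\Lambda(G)$ and let $M$ be an invariant mean on $L^\infty(G)$. The functional $h_0\mapsto M(h_0\circ\pi)$ is an invariant mean on $L^\infty(G_0)$, since $\pi$ is onto and $(h_0)_{\pi(x)}\circ\pi=(h_0\circ\pi)_x$. So for $\gamma=\gamma_0\circ\pi\in\Gamma_0$ we get $M(f\overline\gamma)=M((f_0\overline{\gamma_0})\circ\pi)=\widehat{f_0}(\gamma_0)=\widehat f(\gamma)$. If $\gamma\notin\Gamma_0$, take $x\in H$ with $\gamma(x)\ne1$. As $f_x=f$, we have $(f\overline\gamma)_x=\gamma(x)f\overline\gamma$, so $M(f\overline\gamma)=\gamma(x)M(f\overline\gamma)$ and $M(f\overline\gamma)=0=\widehat f(\gamma)$. Apply Lemma 1(a).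

(ii) Put $M(f)=M_0(\mathcal Ef)$. By the properties of $\mathcal E$ this is an invariant mean, and $\mathcal E(F_0\circ\pi)=F_0$. $\square$

Let $\mathbb S=\{|z|=1\}$. From now on either $\mathbb K=\mathbb S$ and $q:=2$, or $\mathbb K=\mu_q$ (the $q$-th roots of unity) with $q$ prime. Powers of $\mathbb K$ are written multiplicatively; their characters are monomials, with exponents in $\{0,\dots,q-1\}$ if $\mathbb K=\mu_q$. A *polynomial* is a finite linear combination of characters, possibly with coefficients in a Banach space; its *spectrum* is the set of characters that occur. Integrals and convolutions use normalized Haar measure, $(f*k)(x)=\int f(u)k(xu^{-1})\,du$. Let $\Omega=\mathbb K^{\mathbb N}$.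

**Definition (sampling).** $G$ is $\mathbb K$-sampling, or has property (S), if for all integers $d_j\ge1$ and $0=J_0<J_1<\cdots$ there are characters $\chi_j\in\Gamma$ with values in $\mathbb K$, finite sets $\Gamma_1\subset\Gamma_2\subset\cdots$ with union $\Gamma$ (and $\Gamma_0=\emptyset$), and $\delta_K\to0$ with $\delta_0\le\frac1{10}$, such that for all $K\ge0$ and $\theta\in\Omega$ there is $x\in G$ with
$$\sum_{j\le J_K}d_j|\chi_j(x)-1|+\sum_{j>J_K}d_j|\chi_j(x)-\theta_j|\le\delta_K,\qquad|\gamma(x)-1|\le\delta_K\quad(\gamma\in\Gamma_K).$$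
If $\mathbb K=\mu_q$ we require all $\delta_K=0$.

With $K=0$ this says that $(\chi_j(x))_j$ can be brought near any target $\theta$. With $K$ large, the tail of the target is hit while the first $J_K$ coordinates, and all characters in $\Gamma_K$, hardly move.

**Example 1: $G=\mathbb T=\mathbb R/\mathbb Z$, $\mathbb K=\mathbb S$.** Let $\chi_j(t)=e^{2\pi i\lambda_jt}$ with integers $\lambda_1=1$, $\lambda_{j+1}\ge400\pi2^j(d_1\lambda_1+\dots+d_j\lambda_j)$. Then $\lambda_{i+1}\ge2\lambda_i$, so $\sum_{i>j}1/\lambda_i\le2/\lambda_{j+1}$. Given $K,\theta$, put $t_{J_K}=0$, and for $j>J_K$ choose $t_j\in[t_{j-1},t_{j-1}+1/\lambda_j)$ with $e^{2\pi i\lambda_jt_j}=\theta_j$; let $x=\lim t_j$. For $j>J_K$ we have $0\le x-t_j\le2/\lambda_{j+1}$, so $d_j|\chi_j(x)-\theta_j|\le4\pi d_j\lambda_j/\lambda_{j+1}\le2^{-j}/100$. Since $0\le x\le2/\lambda_{J_K+1}$,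
$$\sum_{j\le J_K}d_j|\chi_j(x)-1|\le4\pi\sum_{j\le J_K}d_j\lambda_j/\lambda_{J_K+1}\le2^{-J_K}/100$$
(for $K=0$ the sum is empty). Let $\Gamma_K=\{|\gamma|\le\lambda_{J_K}\}$ for $K\ge1$; there $|\gamma(x)-1|\le4\pi\lambda_{J_K}/\lambda_{J_K+1}\le2^{-J_K}/100$. As $\sum_{j>J_K}2^{-j}/100=2^{-J_K}/100$, the choice $\delta_K=2^{-J_K}/50$ works.

**Example 2: $G=\mathbb Z_p$ ($\Gamma=\mathbb Z(p^\infty)$), $\mathbb K=\mathbb S$.** Let $\chi_j(x)=e^{2\pi ix/p^{k_j}}$ with $0=k_0<k_1<\cdots$ and $2\pi d_jp^{-(k_j-k_{j-1})}\le2^{-j}/100$. Start with $x\equiv0$ modulo $p^{k_{J_K}}$ and choose $x$ modulo $p^{k_j}$ successively for $j>J_K$. Given $x$ modulo $p^{k_{j-1}}$, the possible values of $\chi_j(x)$ form a coset of $\mu_{p^{k_j-k_{j-1}}}$, so we can achieve $d_j|\chi_j(x)-\theta_j|\le2^{-j}/100$. The terms with $j\le J_K$ vanish. Let $\Gamma_K$ ($K\ge1$) be the characters of order dividing $p^{k_{J_K}}$; they equal $1$ at $x$. So $\delta_K=2^{-J_K}/100$ works.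

**Example 3: $G=\prod_i\mathbb Z/p_i$, distinct primes, $\mathbb K=\mathbb S$.** Let $\chi_j$ be the standard character of coordinate $n_j$, where $n_1<n_2<\cdots$ and $2\pi d_j/p_{n_j}\le2^{-j}/100$ (distinct primes are unbounded). Let the unselected coordinates of $x$, and those numbered $n_j$ with $j\le J_K$, be $0$. For $j>J_K$ choose coordinate $n_j$ with $d_j|\chi_j(x)-\theta_j|\le2^{-j}/100$. Let $\Gamma_K$ ($K\ge1$) be the characters depending only on coordinates $\le n_{J_K}$; they equal $1$ at $x$. So $\delta_K=2^{-J_K}/100$ works.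

**Example 4: $G=\mu_q^{\mathbb N}$, $\mathbb K=\mu_q$.** Let $\chi_j$ be the coordinates, $\Gamma_K$ ($K\ge1$) the characters of the first $J_K$ coordinates, $x=(1,\dots,1,\theta_{J_K+1},\theta_{J_K+2},\dots)$, $\delta_K=0$.

**Lemma 3.** Every infinite abelian group $\Gamma$ contains the dual of one of the groups in Examples 1–4.

*Proof.* If $\Gamma$ is not torsion it contains $\mathbb Z$. If it is torsion with infinitely many nonzero primary components, it contains $\bigoplus\mathbb Z/p_i$ with distinct primes. Otherwise some $p$-component $\Delta$ is infinite; write $\Delta[n]=\{a\in\Delta:na=0\}$. If $\Delta[p]$ is infinite, it is an infinite vector space over $\mathbb F_p$ and contains $\bigoplus_{\mathbb N}\mathbb Z/p$. If $\Delta[p]$ is finite, then all $\Delta[p^k]$ are finite by induction, because multiplication by $p$ maps $\Delta[p^{k+1}]$ into $\Delta[p^k]$ with kernel $\Delta[p]$. As $\Delta=\bigcup_k\Delta[p^k]$ is infinite, it has elements of arbitrarily large order, hence of every order $p^k$. Arrange these in a tree: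 level $k$ consists of the elements of order $p^k$, and $a$ is attached to $pa$. All levels are finite and nonempty, so by König's lemma there is an infinite branch $a_1\ne0$, $pa_1=0$, $pa_{k+1}=a_k$. Its members generate a copy of $\mathbb Z(p^\infty)$. $\square$

By Lemmas 2 and 3 it suffices to prove the Theorem for $\mathbb K$-sampling $G$: Lemma 2(i) transfers the LP property of $\Lambda_1,\Lambda_2$, and Lemma 2(ii) transfers $M$, with $F=F_0\circ\pi$, which has the same norm and integral and spectrum in the same set. *From here on $G$ is a fixed $\mathbb K$-sampling group.*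

Bernstein's inequality is used in this form: if $F$ is a polynomial on $\mathbb S$ with values in a Banach space and exponents of absolute value $\le n$, and $y,y'$ have arc distance $\rho$, then $\|F(y)-F(y')\|\le n\rho\|F\|_\infty$. (Apply norm-one functionals and the scalar inequality $\|F'\|_\infty\le n\|F\|_\infty$.)

## 5. Bumps, peaks, a two-coloring and the characters $\gamma_\eta$

For each $r=1,2,\dots$ we build one block. The order of the choices matters: the length $L_r$ comes last.

### 5.1 Bumps and the switch variables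

A *bump* on a compact abelian group is $|B_0|^{-2}\big|\sum_{\beta\in B_0}\beta\big|^2$ with $B_0$ a finite nonempty set of characters. It takes values in $[0,1]$, equals $1$ at the identity, and has integral $1/|B_0|$. On $\mathbb S$ with $B_0=\{1,y\}$ it is $\cos^2(\phi/2)$ at $y=e^{i\phi}$; on $\mu_q^a$ with all characters it is the indicator of the identity.

Choose $E_r=\mathbb K^{a_r}$ and a bump $b_r$ on $E_r$ with $\int b_r\le8^{-r}$. (For $\mathbb S$: $a_r=1$, $8^r$ characters. For $\mu_q$: $q^{a_r}\ge8^r$, all characters.) Let $\Psi_r=\operatorname{spec}b_r$; it contains $1$ since $\int b_r\ne0$.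

### 5.2 A mean-zero function that stays near 1 under $r$ translates

A character can be averaged to zero by finitely many translates; here is a mean-zero function that cannot be by $r$ of them. Let $\mathcal Z_r=E_r^{\,r}$ and, for $z=(z_1,\dots,z_r)$,
$$U_r(z)=1-\prod_{t=1}^r(1-b_r(z_t)),\qquad u_r=U_r-\int U_r .$$
Then $0\le U_r\le1$ and $\int U_r\le r8^{-r}\le\frac18$, so $-1\le u_r\le1$ and $\int u_r=0$. Given $\zeta_1,\dots,\zeta_r\in\mathcal Z_r$, the point $z=((\zeta_1)_1,\dots,(\zeta_r)_r)$ satisfies
$$u_r(z\zeta_i^{-1})\ge1-r8^{-r}\ge\tfrac78\qquad\text{for all }i\le r, \tag{2}$$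
because the $i$-th component of $z\zeta_i^{-1}$ is $1$, so that $U_r=1$ there. Let $\Xi_r=\operatorname{spec}u_r$; it is nonempty and does not contain $1$.

### 5.3 A finite net for the switch variables

Let $\mathbf E_r=E_1\times\dots\times E_r$. We choose a finite $\mathcal N_r\subset\mathbf E_r$ such that for every Banach space $X$, every $X$-valued polynomial $F$ on $\mathbf E_r$ with spectrum in $\Psi_1\times\dots\times\Psi_r$, and every $e$, there is $e'\in\mathcal N_r$ with
$$\|F(e)-F(e')\|\le8^{-r}\|F\|_\infty. \tag{3}$$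
Indeed $F=F*k$ with $k=\sum_{\psi\in\Psi_1\times\dots\times\Psi_r}\psi$, hence $\|F(e)-F(e')\|\le\|F\|_\infty\int|k(eu^{-1})-k(e'u^{-1})|\,du$; the integral is small if $e'$ is close to $e$, by uniform continuity of $k$, and $\mathbf E_r$ is compact. Put $N_r=|\mathcal N_r|$. It depends only on $b_1,\dots,b_r$.

### 5.4 The peaks

Let $L=L_r$ be a large integer (a power of $q$ if $\mathbb K=\mu_q$), to be fixed in 5.7. If $\mathbb K=\mathbb S$ put $Y=\mathbb S$, $\mathcal Y=\mu_L\subset Y$, $w(y)=L^{-2}\big|\sum_{j<L}y^j\big|^2$. If $\mathbb K=\mu_q$ put $Y=\mathcal Y=\mu_q^b$ with $q^b=L$ and $w=1_{\{1\}}=L^{-1}\sum_{\beta\in\widehat Y}\beta$. Let $B=\operatorname{spec}w$. Then $|B|\le2L$, and for $\mathbb S$ the exponents in $B$ are $<L$ in absolute value. (For $\mathbb S$ and $L=2$: $w=\cos^2(\phi/2)$, and $w(y)+w(-y)=1$.)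

(w1) *$w\ge0$ and $\sum_{\eta\in\mathcal Y}w(y\eta^{-1})=1$ for all $y\in Y$.* For $\mu_q$ this is clear. For $\mathbb S$, summing over $\mu_L$ keeps only exponents divisible by $L$, hence only $0$, and multiplies by $L$; and $\widehat w(0)=1/L$.

(w2) *There are sets $\mathcal N(y)\subset\mathcal Y$ with $|\mathcal N(y)|\le102$, $\mathcal N(y\eta)=\eta\mathcal N(y)$ for $\eta\in\mathcal Y$, and $\sum_{\eta\notin\mathcal N(y)}w(y\eta^{-1})\le\frac1{100}$.* For $\mu_q$ take $\mathcal N(y)=\{y\}$. For $\mathbb S$ write $y\eta^{-1}=e^{2\pi it}$ with $-\frac12<t\le\frac12$ and let $\mathcal N(y)$ consist of the $\eta$ with $|t|<51/L$. The numbers $t$ have spacing $1/L$, and an open interval of length $102/L$ contains at most $102$ of them. The equivariance is clear, as only $y\eta^{-1}$ matters. Since $|\sin\pi t|\ge2|t|$ for $|t|\le\frac12$, we have $w(e^{2\pi it})=L^{-2}\sin^2(\pi Lt)/\sin^2(\pi t)\le1/(4L^2t^2)$. On each side of $0$ the remaining values of $L|t|$ are at least $51,52,53,\dots$ in order, so the remaining sum is $\le2\sum_{j\ge51}\frac1{4j^2}\le\frac12\cdot\frac1{50}=\frac1{100}$.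

(w3) *There is a finite $\mathcal P\subset Y$, $|\mathcal P|\le4\cdot8^rL$, such that for every Banach-space-valued polynomial $F$ on $Y$ with spectrum in $B$ and every $y$ there is $y'\in\mathcal P$ with $\|F(y)-F(y')\|\le8^{-r}\|F\|_\infty$.* For $\mu_q$ take $\mathcal P=Y$. For $\mathbb S$ take an equispaced grid of $4\cdot8^rL$ points; some grid point is within arc distance $\pi/(4\cdot8^rL)$ of $y$, and Bernstein gives the factor $\frac\pi4\,8^{-r}\le8^{-r}$.

### 5.5 The two-coloring of $B$

*There are signs $\theta_\beta$ ($\beta\in B$) such that $h=\sum_{\beta\in B}\theta_\beta\beta$ satisfies $\|h\|_\infty\le\kappa_L:=6\sqrt{L\log(64L)}$.*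

First, $\|h\|_\infty\le2\max|h|$ over a set of at most $8L$ points: for $\mu_q$ all of $Y$; for $\mathbb S$ an equispaced grid of $8L$ points, because the nearest grid point $y'$ to $y$ is within arc $\pi/(8L)$, so $|h(y)-h(y')|\le\frac\pi8\|h\|_\infty\le\frac12\|h\|_\infty$.

Now take independent random signs. At a fixed $y$, $\operatorname{Re}h(y)$ and $\operatorname{Im}h(y)$ are sums $\sum\theta_\beta a_\beta$ of at most $2L$ terms with $|a_\beta|\le1$. Hoeffding's inequality $P(|\sum\theta_\beta a_\beta|\ge\lambda)\le2\exp(-\lambda^2/(2\sum a_\beta^2))$ gives $P(|h(y)|\ge\sqrt2\lambda)\le4e^{-\lambda^2/(4L)}$. With $\lambda^2=4L\log(64L)$ the probability that some point of the set is bad is at most $8L\cdot4/(64L)=\frac12<1$. For a good choice of signs, $\|h\|_\infty\le2\sqrt2\lambda=4\sqrt2\sqrt{L\log(64L)}\le\kappa_L$.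

Fix such signs and put $B^1=\{\theta_\beta=1\}$, $B^2=\{\theta_\beta=-1\}$. Thus $B=B^1\sqcup B^2$, and since convolution with $h$ multiplies the coefficient at $\beta$ by $\theta_\beta$, for a polynomial $v$ on $Y$
$$v=v*h\ \text{ if }\operatorname{spec}v\subset B^1,\qquad v=-v*h\ \text{ if }\operatorname{spec}v\subset B^2. \tag{4}$$

### 5.6 Characters any few of which are independent

Let $m=\lceil L^{2/3}\rceil$, $\mathfrak h=\lceil L^{3/5}\rceil$, $\mathcal C=\mathbb K^m$.

**Lemma 4.** For fixed $r$ and all large $L$ there are characters $\gamma_\eta$ ($\eta\in\mathcal Y$) of $\mathcal C$, with exponents in $\{-1,0,1\}$ if $\mathbb K=\mathbb S$, such that: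

($\gamma$1) if $H\subset\mathcal Y$ and $|H|\le\mathfrak h$, then $s\mapsto(\gamma_\eta(s))_{\eta\in H}$ maps $\mathcal C$ onto $\mathbb K^H$;

($\gamma$2) for all $s_1,\dots,s_r\in\mathcal C$ and $y_1,\dots,y_r\in Y$ there is $y\in\mathcal Y$ with $|\gamma_\eta(s_i)-1|\le\frac1{50}$ for all $i\le r$ and all $\eta\in\bigcup_{l\le r}\mathcal N(yy_l^{-1})$.

*Proof.* Let $\gamma_\eta(s)=s^{k'_\eta-k''_\eta}$ (a monomial in the $m$ coordinates of $s$), with all $k'_\eta,k''_\eta$ independent and uniform in $\{0,\dots,q-1\}^m$. The difference form makes $\gamma_\eta$ near $1$ with positive probability, as we shall see. We show that each property holds with probability tending to $1$ as $L\to\infty$.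

*Property ($\gamma$1).* The vectors $k'_\eta-k''_\eta$ modulo $q$ are independent and uniform in $\mathbb F_q^m$. A nonzero coefficient vector in $\mathbb F_q^{\mathcal Y}$ supported on at most $\mathfrak h$ indices is described by $\mathfrak h$ pairs (index, coefficient), so there are at most $(qL)^{\mathfrak h}$ of them. For each, the linear combination of the vectors is uniform in $\mathbb F_q^m$ and vanishes with probability $q^{-m}$. So the probability that some $\le\mathfrak h$ of the vectors are linearly dependent is at most $(qL)^{\mathfrak h}q^{-m}\to0$, because $\mathfrak h\log(qL)=O(L^{3/5}\log L)$ and $m\ge L^{2/3}$. Suppose the vectors indexed by $H$ are independent over $\mathbb F_q$. For $\mathbb K=\mu_q$ the map in ($\gamma$1) is an $\mathbb F_q$-linear map with independent rows, so it is onto. For $\mathbb K=\mathbb S$ (so $q=2$) the integer vectors are independent over $\mathbb Q$: a rational relation could be scaled to an integral one with some odd coefficient, contradicting independence mod $2$. A character $(n_\eta)_{\eta\in H}$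 of $\mathbb S^H$ is trivial on the image only if $\sum n_\eta(k'_\eta-k''_\eta)=0$, so only if all $n_\eta=0$; the image is a closed subgroup, so it is all of $\mathbb S^H$.

*Property ($\gamma$2), reduction to finitely many conditions.* For $y\in\mathcal Y$ the union in ($\gamma$2) is $y\mathcal N$ with $\mathcal N=\bigcup_l\mathcal N(y_l^{-1})$, by equivariance, and $|\mathcal N|\le102r$. For $\mu_q$ put $\mathcal D=\mathcal C$. For $\mathbb S$ put $\mathcal D=(\mu_{315m})^m$: each coordinate of $s\in\mathcal C$ is within arc $\pi/(315m)$ of $\mu_{315m}$, and the exponents are in $\{-1,0,1\}$, so some $s'\in\mathcal D$ has $|\gamma_\eta(s)-\gamma_\eta(s')|\le m\pi/(315m)\le\frac1{100}$ for all $\eta$ simultaneously. So it suffices to find, for each nonempty $\mathcal N\subset\mathcal Y$ with $|\mathcal N|\le102r$ and all $s_1,\dots,s_r\in\mathcal D$, some $y\in\mathcal Y$ with $|\gamma_\eta(s_i)-1|\le\frac1{100}$ for $i\le r$, $\eta\in y\mathcal N$.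

*One index.* Fix $\mathcal N$ and $s_1,\dots,s_r$. Divide $\mathbb S$ into $629$ arcs of length $2\pi/629<\frac1{100}$. The points $(s_i^{k'_\eta})_{i\le r}$ and $(s_i^{k''_\eta})_{i\le r}$ of $\mathbb S^r$ are independent and identically distributed. If the $629^r$ product cells have probabilities $p_c$, both points lie in the same cell with probability $\sum p_c^2\ge\tau_*:=629^{-r}$ by Cauchy–Schwarz, and then $|\gamma_\eta(s_i)-1|=|s_i^{k'_\eta}-s_i^{k''_\eta}|\le\frac1{100}$ for all $i\le r$.

*Many places.* For $y\in\mathcal Y$, the event that this holds for all $\eta\in y\mathcal N$ has probability $\ge\tau_*^{102r}$, by independence over $\eta$. If $y\mathcal N\cap y'\mathcal N\ne\emptyset$ then $y^{-1}y'\in\mathcal N\mathcal N^{-1}$, so each $y$ conflicts with at most $(102r)^2$ elements, itself included. Choosing greedily, we get at least $L/(102r)^2$ elements $y$ with pairwise disjoint $y\mathcal N$; their events are independent. So no $y$ works with probability at most $(1-\tau_*^{102r})^{L/(102r)^2}\le e^{-c_rL}$, where $c_r>0$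 depends only on $r$.

*Union bound.* There are at most $(L+1)^{102r}$ sets $\mathcal N$ and at most $(315qm)^{mr}$ tuples $(s_i)$, together $e^{o(L)}$ since $m\log m=O(L^{2/3}\log L)$. So with probability tending to $1$ a good $y$ exists for all of them. $\square$

### 5.7 The choice of $L_r$

Let $t_r=\lceil\log_2(4\cdot8^rL_rN_r)\rceil+1$. Fix $L=L_r$ so large that Lemma 4 applies and
$$t_r\le\mathfrak h,\qquad4r\,t_rN_r\kappa_L\le\mathfrak h. \tag{5}$$
This is possible: $r$ and $N_r$ are already fixed, $t_r\kappa_L=O(\sqrt L\log^{3/2}L)$, and $\mathfrak h\ge L^{3/5}$. All objects now carry an index $r$: $Y_r,\mathcal Y_r,w_r,B_r,B^i_r,\gamma_{r,\eta},\mathcal C_r,\mathfrak h_r,\mathcal P_r,\dots$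

## 6. The sets $\Lambda_1,\Lambda_2$ and two comparisons of norms

The $r$-th block group is $\Omega_r=E_r\times\mathcal C_r\times\mathcal Z_r^{\mathcal Y_r}\times Y_r$, a finite power of $\mathbb K$, with points $(e_r,s_r,(z_{r,\eta})_{\eta\in\mathcal Y_r},y_r)$. Identify $\Omega=\prod_r\Omega_r$, and let $J_K$ be the number of $\mathbb K$-coordinates in blocks $\le K$. For $i=1,2$ let $\mathfrak L^i$ be the set of all characters of $\Omega$ of the form
$$\psi_1(e_1)\cdots\psi_r(e_r)\,\gamma_{r,\eta}(s_r)\,\xi(z_{r,\eta})\,\beta(y_r),\qquad r\ge1,\ \eta\in\mathcal Y_r,\ \psi_l\in\Psi_l,\ \xi\in\Xi_r,\ \beta\in B^i_r. \tag{6}$$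
Such a character has *type* $(r,\eta)$. The type can be read off, since $\xi\ne1$ shows which variable $z_{r,\eta}$ occurs; then $\psi_1,\dots,\psi_r,\xi,\beta$ can be read off too. Hence there are finitely many characters for each $r$, $\mathfrak L^1\cap\mathfrak L^2=\emptyset$, and $1\notin\mathfrak L:=\mathfrak L^1\cup\mathfrak L^2$.

Let $d_j\ge1$ be an integer bounding the absolute exponents of the $j$-th coordinate in all elements of $\mathfrak L$. It is finite: a coordinate of $E_l$ has only exponents coming from the finite set $\Psi_l$, and all other coordinates occur only in their own block. Apply (S) to these $d_j,J_K$ to get $\chi_j,\Gamma_K,\delta_K$. Let $\chi=(\chi_j)_j:G\to\Omega$, a continuous homomorphism, and $\lambda^\chi=\lambda\circ\chi\in\Gamma$ for a character $\lambda$ of $\Omega$. Define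
$$\Lambda_i=\{\lambda^\chi:\lambda\in\mathfrak L^i\}\qquad(i=1,2).$$

Call a scalar polynomial on $\Omega$ *admissible* if its exponents in the $j$-th coordinate are bounded by $d_j$ in absolute value, for all $j$. Let $\mathbb K=\mathbb S$ and let $P$ be admissible. Change the (finitely many relevant) coordinates one at a time along the shorter arc, whose length is at most $\frac\pi2$ times the chord. Bernstein's inequality gives
$$|P(\theta)-P(\theta')|\le\tfrac\pi2\sum_jd_j|\theta_j-\theta'_j|\;\|P\|_\infty. \tag{7}$$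
For $\mathbb K=\mu_q$ we use (7) only with $\theta=\theta'$, since then all $\delta_K=0$.

**Lemma 5.** $\|P\|_\Omega\le2\|P\circ\chi\|_G$ for admissible $P$ (sup norms). Hence $\lambda\mapsto\lambda^\chi$ is injective on $\mathfrak L\cup\{1\}$; so $\Lambda_1\cap\Lambda_2=\emptyset$, and the trivial character is not in $\Lambda_1\cup\Lambda_2$.

*Proof.* Let $|P(\theta)|=\|P\|$ and take $x$ from (S) with $K=0$, so $\sum_jd_j|\chi_j(x)-\theta_j|\le\frac1{10}$. By (7), $|P(\chi(x))|\ge(1-\frac\pi{20})\|P\|\ge\frac12\|P\|$. For distinct $\lambda,\lambda'\in\mathfrak L\cup\{1\}$ the polynomial $P=\lambda-\lambda'$ is admissible and nonzero, so $P\circ\chi\ne0$. $\square$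

**Lemma 6.** Let $Q(z)=\sum_\nu u_\nu(z_\nu)$ be a finite sum, with independent variables $z_\nu$ in compact groups and $u_\nu$ continuous with mean zero. Then $\sum_\nu\|u_\nu\|_\infty\le4\|Q\|_\infty$.

*Proof.* The $z_\nu$ vary independently, so $\sum_\nu\max\operatorname{Re}u_\nu=\max\operatorname{Re}Q\le\|Q\|_\infty$, and likewise $\sum_\nu\max(-\operatorname{Re}u_\nu)\le\|Q\|_\infty$. All these maxima are $\ge0$ as the means vanish, so $\|\operatorname{Re}u_\nu\|_\infty$ is at most the sum of its two maxima and $\sum_\nu\|\operatorname{Re}u_\nu\|_\infty\le2\|Q\|_\infty$. The same holds for imaginary parts. $\square$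

## 7. One color: $\Lambda_1$ and $\Lambda_2$ are LP sets

Fix $i\in\{1,2\}$ and $f\in L^\infty_{\Lambda_i}(G)$ with $\|f\|_\infty\le1$. For $R\ge0$ let $P_R=\sum\widehat f(\lambda^\chi)\lambda$, summed over $\lambda\in\mathfrak L^i$ of types $(r,\eta)$ with $r\le R$, and let $f_R=P_R\circ\chi$.

**Step 1: truncations in the block index are bounded.** The purpose is to replace $f$ by polynomials on $\Omega$. We show $\|P_R\|_\Omega\le2$ and $f_R\to f$ weak\*.

Let $(k_\alpha)$ be an approximate identity of trigonometric polynomials on $G$ with $k_\alpha\ge0$, $\int k_\alpha=1$. By Lemma 5 (injectivity), $f*k_\alpha=P^\alpha\circ\chi$ with the finite sum $P^\alpha=\sum_{\lambda\in\mathfrak L^i}\widehat k_\alpha(\lambda^\chi)\widehat f(\lambda^\chi)\lambda$, which is admissible. So $\|P^\alpha\|\le2\|f*k_\alpha\|_\infty\le2$. Integrate $P^\alpha$ over all coordinates of blocks $>R$. This does not increase the norm, kills the characters of type $(r,\eta)$ with $r>R$ (because $\int\xi=0$), and fixes the others, which do not involve these blocks.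 What remains is a sum over a fixed finite set, and $\widehat k_\alpha\to1$ pointwise, so in the limit $\|P_R\|\le2$. Hence $\|f_R\|_\infty\le2$. Each Fourier coefficient of $f_R$ eventually equals that of $f$, and trigonometric polynomials are dense in $L^1(G)$, so $f_R\to f$ weak\*.

Group the terms by type:
$$P_R=\sum_{r\le R}\sum_{\eta\in\mathcal Y_r}\gamma_{r,\eta}(s_r)\,v_{r,\eta}(e_1,\dots,e_r,y_r,z_{r,\eta}), \tag{8}$$
where $v_{r,\eta}$ is a polynomial independent of $R$, of mean zero in $z_{r,\eta}$, with spectrum in $B^i_r$ in the variable $y_r$ and in $\Psi_1\times\dots\times\Psi_r$ in $e=(e_1,\dots,e_r)$. For $e\in\mathbf E_r$, $y\in Y_r$ put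
$$V_{r,\eta}(e,y)=\max_z|v_{r,\eta}(e,y,z)|,\qquad W_r(e)=\max_y\sum_{\eta}V_{r,\eta}(e,y).$$

**Step 2: absolute summability over types.** The sup norm bound becomes an $\ell^1$ bound: *for all $(e_l)$ and $R$,*
$$\sum_{r\le R}W_r(e_1,\dots,e_r)\le8. \tag{9}$$
Fix $e$ and $s$, and for each $r$ fix $y_r$ attaining the maximum in $W_r(e_1,\dots,e_r)$. As a function of the variables $z_{r,\eta}$, (8) is a sum of mean-zero functions of independent variables with sup norms $V_{r,\eta}(e_1,\dots,e_r,y_r)$, since $|\gamma_{r,\eta}|=1$. Lemma 6 gives $\sum_{r\le R}W_r\le4\|P_R\|\le8$.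

**Step 3: few indices are ever heavy.** This is where one color is used:
$$\sum_\eta\max_yV_{r,\eta}(e,y)\le\kappa_{L_r}W_r(e). \tag{10}$$
By (4) in the variable $y$,
$$|v_{r,\eta}(e,y,z)|\le\kappa_{L_r}\int|v_{r,\eta}(e,y',z)|\,dy'\le\kappa_{L_r}\int V_{r,\eta}(e,y')\,dy'.$$
Take the maximum over $y,z$ and sum over $\eta$; the integrand sums to at most $W_r(e)$.

**Step 4: a bounded number of translates shrinks each block.** *Let $0<\varepsilon\le1$, let $k\ge1$ satisfy $(2/\pi)^k\le\varepsilon/4$, and let $r\ge1/\varepsilon$. There are $d_{r,0},\dots,d_{r,k}\in\mathcal C_r$ such that, with*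
$$a_{r,\eta}=\prod_{l=0}^k\Big|\frac1q\sum_{j=0}^{q-1}\gamma_{r,\eta}(d_{r,l})^j\Big|\in[0,1],$$
*we have*
$$\sum_\eta a_{r,\eta}V_{r,\eta}(e,y)\le\varepsilon W_r(e)+128\cdot8^{-r}\qquad\text{for all }e\in\mathbf E_r,\ y\in Y_r. \tag{11}$$

The number $k+1$ depends only on $\varepsilon$, not on $r$. The numbers $a_{r,\eta}$ are the factors by which averaging will multiply the terms of type $(r,\eta)$. We drop the index $r$ where harmless.

*Step 4a, discretization.* The purpose is to reduce (11) to finitely many pairs $(e',y')$. View $F(e,y)=\sum_\eta\gamma_\eta(s)v_\eta(e,y,z_\eta)$ as a polynomial in $(e,y)$ with values in $C(\mathcal C\times\mathcal Z^{\mathcal Y})$. By (9), $\|F(e,y)\|\le\sum_\eta V_\eta(e,y)\le W(e)\le8$. Given $(e,y)$, apply (3) to $e\mapsto F(e,\cdot)$, with values in $C(Y\times\mathcal C\times\mathcal Z^{\mathcal Y})$, and then (w3) to $F(e',\cdot)$. We get $e'\in\mathcal N_r$ and $y'\in\mathcal P_r$ with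
$$\sup_{y''}\|F(e,y'')-F(e',y'')\|\le8\cdot8^{-r},\qquad\|F(e',y)-F(e',y')\|\le8\cdot8^{-r}.$$
For fixed $s$ the difference $F(e,y)-F(e',y')$, of norm at most $16\cdot8^{-r}$, is a sum of mean-zero functions of the independent $z_\eta$. Since $|V_\eta(e,y)-V_\eta(e',y')|\le\max_z|v_\eta(e,y,z)-v_\eta(e',y',z)|$, Lemma 6 gives
$$\sum_\eta|V_\eta(e,y)-V_\eta(e',y')|\le64\cdot8^{-r}.$$
The same argument for $F(e,y'')-F(e',y'')$ gives $\sum_\eta|V_\eta(e,y'')-V_\eta(e',y'')|\le32\cdot8^{-r}$ for every $y''$, hence $|W(e)-W(e')|\le32\cdot8^{-r}$. So it suffices to have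
$$\sum_\eta a_\eta V_\eta(e',y')\le\varepsilon W(e')\qquad\text{for all }e'\in\mathcal N_r,\ y'\in\mathcal P_r; \tag{12}$$
then the left side of (11) is at most $\varepsilon(W(e)+32\cdot8^{-r})+64\cdot8^{-r}\le\varepsilon W(e)+128\cdot8^{-r}$. If $W(e')=0$, (12) is trivial, so only $e'$ with $W(e')>0$ matter.

*Step 4b, heavy indices.* One element $d_0$ kills them all. Let $t=t_r$ and $\varepsilon_1=\varepsilon/(4t)$, and let $H$ be the set of $\eta$ with $\max_yV_\eta(e',y)\ge\varepsilon_1W(e')$ for some $e'\in\mathcal N_r$ with $W(e')>0$. By (10) each $e'$ accounts for at most $\kappa_L/\varepsilon_1$ indices. Since $1/\varepsilon\le r$, (5) gives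
$$|H|\le\frac{N_r\kappa_L}{\varepsilon_1}=\frac{4tN_r\kappa_L}\varepsilon\le4r\,tN_r\kappa_L\le\mathfrak h .$$
By ($\gamma$1) choose $d_0\in\mathcal C$ with $\gamma_\eta(d_0)=e^{2\pi i/q}$ for all $\eta\in H$. As $\sum_{j<q}e^{2\pi ij/q}=0$, we have $a_\eta=0$ for $\eta\in H$.

*Step 4c, light indices.* Random $d_1,\dots,d_k$ shrink the rest at all pairs at once. Choose them independent and Haar-uniform in $\mathcal C$, and put $x_\eta=\prod_{l=1}^k\big|\frac1q\sum_{j<q}\gamma_\eta(d_l)^j\big|\in[0,1]$, so $a_\eta\le x_\eta$. A continuous homomorphism onto $\mathbb K^{H'}$ carries Haar measure to Haar measure; so by ($\gamma$1), for any at most $\mathfrak h$ distinct indices, the $\gamma_\eta(d_l)$ are independent and uniform on $\mathbb K$, and the corresponding $x_\eta$ are independent. Each $x_\eta$ has the same mean $\tau\le(2/\pi)^k\le\varepsilon/4$. For $\mathbb S$ this is $\mathbb E\big|\frac{1+z}2\big|=\frac1{2\pi}\int_{-\pi}^\pi\cos\frac\phi2\,d\phi=\frac2\pi$ in each factor; for $\mu_q$ each factor is $1$ with probability $\frac1q\le\frac12<\frac2\pi$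 and $0$ otherwise.

Fix $(e',y')\in\mathcal N_r\times\mathcal P_r$ with $W(e')>0$. Put $\omega_\eta=V_\eta(e',y')/W(e')$ and $S=\sum_{\eta\notin H}x_\eta\omega_\eta$. Then $\sum_\eta\omega_\eta\le1$, and $\omega_\eta\le\varepsilon_1$ off $H$. Expand $S^t$ and sort the $t$-tuples of indices by the partition of $\{1,\dots,t\}$ into classes of positions with equal index. Consider a partition with classes of sizes $n_1,\dots,n_j$. As $x_\eta^n\le x_\eta$ and $j\le t\le\mathfrak h$, its contribution to $\mathbb ES^t$ is at most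
$$\sum_{\eta_1,\dots,\eta_j\notin H\text{ distinct}}\ \prod_{c=1}^j\omega_{\eta_c}^{n_c}\,\mathbb E\,x_{\eta_c}\le\tau^j\prod_{c=1}^j\Big(\varepsilon_1^{n_c-1}\sum_\eta\omega_\eta\Big)\le\varepsilon_1^{t-j}\tau^j .$$
There are at most $\binom tjj^{t-j}$ partitions with $j$ classes: choose the class minima, then assign each remaining element to a class. Hence
$$\mathbb ES^t\le\sum_j\binom tj(t\varepsilon_1)^{t-j}\tau^j\le(t\varepsilon_1+\tau)^t\le\Big(\frac\varepsilon4+\frac\varepsilon4\Big)^t=\Big(\frac\varepsilon2\Big)^t,$$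
so $P(S>\varepsilon)\le2^{-t}$ by Markov's inequality. There are at most $N_r\cdot4\cdot8^rL\le2^{t-1}<2^t$ pairs $(e',y')$, so some choice of $d_1,\dots,d_k$ gives $S\le\varepsilon$ for all of them. Then $\sum_\eta a_\eta V_\eta(e',y')\le W(e')S\le\varepsilon W(e')$, which is (12). This proves Step 4.

**Step 5: all late blocks at once, by points of $G$.** Here the elements $d_{r,l}$ of all blocks $r>K$ are realized together by $k+1$ elements of $G$. Fix $\varepsilon\in(0,1]$ and $k$ as in Step 4, let $K\ge1/\varepsilon$, and take $d_{r,0},\dots,d_{r,k}$ from Step 4 for every $r>K$. For $0\le l\le k$ let $\theta^{(l)}\in\Omega$ have $\mathcal C_r$-component $d_{r,l}$ for $r>K$ and all other coordinates $1$. Its first $J_K$ coordinates are $1$, so (S) gives $x_l\in G$ with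
$$\sum_jd_j|\chi_j(x_l)-\theta^{(l)}_j|\le\delta_K,\qquad|\gamma(x_l)-1|\le\delta_K\quad(\gamma\in\Gamma_K).$$
Let $A$ be the convolution over $0\le l\le k$ of the measures $\frac1q\sum_{j<q}\delta_{jx_l}$ on $G$, and $\tilde A$ the convolution of the measures $\frac1q\sum_{j<q}\delta_{(\theta^{(l)})^j}$ on $\Omega$.

Let $R>K$. Then $(f_R-f_K)*A=Q\circ\chi$ with $Q=(P_R-P_K)*(\chi_*A)$. Compare the points $\chi(\sum_lj_lx_l)=\prod_l\chi(x_l)^{j_l}$ and $\prod_l(\theta^{(l)})^{j_l}$, $0\le j_l<q$. In each coordinate, for unimodular numbers, $|\prod_lz_l^{j_l}-\prod_lz_l'^{\,j_l}|\le\sum_lj_l|z_l-z_l'|$, so their weighted distance $\sum_nd_n|\cdot|$ is at most $(k+1)q\delta_K$. Since $P_R-P_K$ is admissible with norm at most $4$, (7) gives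
$$\|Q-(P_R-P_K)*\tilde A\|\le\tfrac\pi2(k+1)q\delta_K\cdot4=2\pi(k+1)q\,\delta_K. \tag{13}$$
(For $\mu_q$ the points coincide and the difference is $0$.)

A character of type $(r,\eta)$ with $r>K$ takes the value $\gamma_{r,\eta}(d_{r,l})$ at $\theta^{(l)}$. Convolution with $\tilde A$ therefore multiplies it by $\prod_l\frac1q\sum_{j<q}\overline{\gamma_{r,\eta}(d_{r,l})}^{\,j}$, which depends only on the type and has modulus $a_{r,\eta}$. By (8), (11) and (9),
$$\|(P_R-P_K)*\tilde A\|\le\sup_{e,y}\sum_{K<r\le R}\sum_\eta a_{r,\eta}V_{r,\eta}(e_1,\dots,e_r,y_r)\le8\varepsilon+128\sum_{r>K}8^{-r}\le8\varepsilon+19\cdot8^{-K},$$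
since $128/7<19$. Neither $A$ nor this bound depends on $R$. As $R\to\infty$, $(f_R-f_K)*A\to(f-f_K)*A$ weak\*, and norm bounds pass to weak\* limits:
$$\|(f-f_K)*A\|_\infty\le8\varepsilon+19\cdot8^{-K}+2\pi(k+1)q\,\delta_K. \tag{14}$$

**Step 6: the criterion of Lemma 1(a).** We conclude that $M(f\overline{\gamma_0})=\widehat f(\gamma_0)$ for every $\gamma_0\in\Gamma$ and every invariant mean $M$. Let $\varepsilon,k$ be as above and let $K\ge1/\varepsilon$ be so large that $\gamma_0\in\Gamma_K$ and $\gamma_0\ne\lambda^\chi$ for all $\lambda\in\mathfrak L^i$ of type $(r,\eta)$ with $r>K$ (at most one $\lambda\in\mathfrak L^i$ has $\lambda^\chi=\gamma_0$). Then $M(f_K\overline{\gamma_0})=\widehat{f_K}(\gamma_0)=\widehat f(\gamma_0)$, as $f_K\overline{\gamma_0}$ is a trigonometric polynomial. Let $g=f-f_K$, so $\|g\|_\infty\le3$. For $x=\sum_lj_lx_l$ in the support of $A$, $(g\overline{\gamma_0})_x=\gamma_0(x)\,g_x\overline{\gamma_0}$ and $|\gamma_0(x)-1|\le\sum_lj_l|\gamma_0(x_l)-1|\le(k+1)q\delta_K$. Replacing each $\gamma_0(x)$ by $1$,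
$$|M(g\overline{\gamma_0})|=|M((g\overline{\gamma_0})*A)|\le\|g*A\|_\infty+3(k+1)q\delta_K .$$
So $|M(f\overline{\gamma_0})-\widehat f(\gamma_0)|=|M(g\overline{\gamma_0})|$ is at most the right side of (14) plus $3(k+1)q\delta_K$. Let $K\to\infty$ with $\varepsilon,k$ fixed: $|M(f\overline{\gamma_0})-\widehat f(\gamma_0)|\le8\varepsilon$. As $\varepsilon$ is arbitrary, equality holds. The assumption $\|f\|_\infty\le1$ is only a normalization, so by Lemma 1(a) $\Lambda_1$ and $\Lambda_2$ are LP sets.

## 8. Both colors: a function on $\Lambda_1\cup\Lambda_2$ with a second mean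

**Step 1: the function $F$.** We glue the two-colored peaks of all blocks by the device of Section 1, in a "first bump to fire" version that keeps the sum bounded. Let
$$c_r(s,z,y)=\sum_{\eta\in\mathcal Y_r}w_r(y\eta^{-1})\,\gamma_{r,\eta}(s)\,u_r(z_\eta);$$
by (w1), $|c_r|\le1$. On $\Omega$ put
$$g_R=\sum_{r\le R}b_r(e_r)\prod_{l<r}(1-b_l(e_l))\,c_r(s_r,(z_{r,\eta})_\eta,y_r),\qquad g=\lim_{R\to\infty}g_R,\qquad q_R=\prod_{l\le R}(1-b_l(e_l)).$$
Since $b_r\prod_{l<r}(1-b_l)=q_{r-1}-q_r$ (with $q_0=1$), we have $\sum_{r\le R}b_r\prod_{l<r}(1-b_l)=1-q_R\le1$. So the series converges absolutely at every point, $|g_R|,|g|\le1$, and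
$$|g-g_R|\le q_R. \tag{15}$$
As a function of $y$, $w_r(y\eta^{-1})$ has spectrum $B_r=B_r^1\cup B_r^2$; $u_r$ has spectrum $\Xi_r$; and $b_l$, $1-b_l$ and the constant $1$ have spectrum in $\Psi_l$. So $g_R$ has spectrum in $\mathfrak L$ by (6), and is admissible. Also $q_R$ is admissible, since its spectrum lies in $\Psi_1\times\dots\times\Psi_R$ and every $\psi_l\in\Psi_l$ occurs as a factor in elements of $\mathfrak L$.

Let $F=g\circ\chi$, a Borel function with $|F|\le1$. The functions $g_R\circ\chi$ are trigonometric polynomials with spectrum in $\Lambda_1\cup\Lambda_2$ and converge to $F$ boundedly and pointwise; so by dominated convergence $F\in L^\infty_{\Lambda_1\cup\Lambda_2}(G)$, and $\int F\,dm=0$ because the trivial character is not in $\Lambda_1\cup\Lambda_2$ (Lemma 5).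

It remains to prove, for every finitely supported probability measure $A=\sum_{i\le n}\alpha_i\delta_{a_i}$ on $G$,
$$\operatorname{ess\,sup}\operatorname{Re}(F*A)\ge\tfrac15. \tag{16}$$

**Step 2: a point of $\Omega$ good for all translates.** Let $\omega_i=\chi(a_i)$, with components $\epsilon_{i,r}\in E_r$, $\sigma_{i,r}\in\mathcal C_r$, $\zeta_{i,r,\eta}\in\mathcal Z_r$, $y_{i,r}\in Y_r$. Let $R=n$ and $R'=R+n-1$. As in Section 1, one block is reserved for each translate: block $R+j-1$ for the $j$-th. These blocks have index $r\ge n$, so they resist $n$ translates. We choose $\omega\in\Omega$ with components $e_r,s_r,z_{r,\eta},y_r$.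

*Blocks $l<R$* should not fire. Let $\Pi_i=\sum_{l<R}b_l(e_l\epsilon_{i,l}^{-1})$. The average of $\sum_i\alpha_i\Pi_i$ over all $(e_l)_{l<R}$ is $\sum_{l<R}\int b_l\le\sum_l8^{-l}=\frac17$, so choose $e_l$ ($l<R$) with $\sum_i\alpha_i\Pi_i\le\frac17$.

*Blocks $r=R+j-1$, $1\le j\le n$.* Put $e_r=\epsilon_{j,r}$ and $s_r=1$. As $n\le r$, ($\gamma$2) (with points repeated to obtain $r$ of them) gives $y_r\in\mathcal Y_r$ with $|\gamma_{r,\eta}(\sigma_{i,r})-1|\le\frac1{50}$ for all $i\le n$ and all $\eta\in\bigcup_{l\le n}\mathcal N(y_ry_{l,r}^{-1})$. By (2), again with repetitions, for each $\eta$ choose $z_{r,\eta}$ with $u_r(z_{r,\eta}\zeta_{i,r,\eta}^{-1})\ge\frac78$ for all $i\le n$.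

All other coordinates of $\omega$ are $1$.

**Step 3: the value of $g_{R'}$ at $\omega\omega_i^{-1}$.** We bound it from below for each $i$ and then average. For $R\le r\le R'$ and $i\le n$ the value of $c_r$ at $\omega\omega_i^{-1}$ is
$$\sum_\eta w_r(y_ry_{i,r}^{-1}\eta^{-1})\,\overline{\gamma_{r,\eta}(\sigma_{i,r})}\,u_r(z_{r,\eta}\zeta_{i,r,\eta}^{-1}).$$
By (w1) and (w2) the indices $\eta\in\mathcal N(y_ry_{i,r}^{-1})$ carry total weight $\ge\frac{99}{100}$, and for them $\operatorname{Re}\overline{\gamma_{r,\eta}(\sigma_{i,r})}\ge\frac{49}{50}$ and $u_r\ge\frac78$. The other indices carry weight $\le\frac1{100}$, with factors of modulus $\le1$. So the real part is at least $\frac{99}{100}\cdot\frac{49}{50}\cdot\frac78-\frac1{100}\ge\frac45$.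

In the block $R+i-1$ the $E$-component of $\omega\omega_i^{-1}$ is $1$, so $b_{R+i-1}=1$ there. Hence at $\omega\omega_i^{-1}$
$$q_{R'}=0,\qquad\sum_{r=R}^{R'}b_r\prod_{R\le l<r}(1-b_l)=1-\prod_{R\le l\le R'}(1-b_l)=1 .$$
The terms $r<R$ of $g_{R'}$ add up to at most $1-\prod_{l<R}(1-b_l)\le\Pi_i$ in modulus. The terms $r\ge R$ are $\prod_{l<R}(1-b_l)$ times an average, with the weights just shown to sum to $1$, of values $c_r$ of real part $\ge\frac45$. With $\prod_{l<R}(1-b_l)\ge1-\Pi_i$,
$$\operatorname{Re}g_{R'}(\omega\omega_i^{-1})\ge-\Pi_i+\tfrac45(1-\Pi_i)=\tfrac45-\tfrac95\Pi_i .$$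
Therefore
$$\sum_i\alpha_i\operatorname{Re}g_{R'}(\omega\omega_i^{-1})\ge\tfrac45-\tfrac95\cdot\tfrac17=\tfrac{19}{35},\qquad q_{R'}(\omega\omega_i^{-1})=0\quad(i\le n). \tag{17}$$

**Step 4: from $\Omega$ to a set of positive measure in $G$.** By (S) with $K=0$ choose $x\in G$ with $\sum_jd_j|\chi_j(x)-\omega_j|\le\frac1{10}$. We have $\chi(x-a_i)=\chi(x)\omega_i^{-1}$, at the same weighted distance from $\omega\omega_i^{-1}$. By (7), with $\|g_{R'}\|\le1$ and $\|q_{R'}\|\le1$, replacing $\omega\omega_i^{-1}$ by $\chi(x-a_i)$ changes $g_{R'}$ and $q_{R'}$ by at most $\frac\pi{20}<0.158$ each. So by (17) the continuous function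
$$\operatorname{Re}(g_{R'}\circ\chi)*A-(q_{R'}\circ\chi)*A$$
is at least $\frac{19}{35}-0.316>\frac15$ at $x$, hence at least $\frac15$ on a neighborhood of $x$, which has positive measure. By (15), $|F-g_{R'}\circ\chi|\le q_{R'}\circ\chi$ everywhere, so $\operatorname{Re}(F*A)$ is at least as large there. This proves (16).

**Step 5: the second mean.** Here (16) becomes the statement of the Theorem. By (16) and Lemma 1(b), applied to $\operatorname{Re}F$ with $c=\frac15$, some invariant mean $M$ has $\operatorname{Re}M(F)=M(\operatorname{Re}F)\ge\frac15$, while $\int F\,dm=0$. So $F\in L^\infty_{\Lambda_1\cup\Lambda_2}(G)$ does not have a unique invariant mean, and with $g=1$ in the definition, $\Lambda_1\cup\Lambda_2$ is not LP. By Lemma 5, $\Lambda_1$ and $\Lambda_2$ are disjoint, and by Section 7 they are LP.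

This proves the Theorem for every $\mathbb K$-sampling group, in particular for $G=\mathbb T$ by Example 1. For an arbitrary infinite compact abelian $G$, Lemma 3 gives a subgroup $\Gamma_0\le\Gamma$ whose dual $G_0$ is $\mathbb K$-sampling for some $\mathbb K$, and Lemma 2 carries $\Lambda_1,\Lambda_2$, $F$ and $M$ from $G_0$ to $G$. $\blacksquare$
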